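\title{Subgroups generated by small conjugacy classes of finite $p$-groups have bounded derived length}

\begin{abstract}
Let $G$ be a finite $p$-group and let $1=n_1<n_2<\dots<n_k$ be the distinct sizes of its conjugacy classes. We prove that the subgroup generated by the classes of sizes $n_1,\dots,n_s$ has derived length at most $3\cdot2^{s-2}-1$ for $2\le s\le k$. The bound depends neither on $p$ nor on the sizes $n_i$, and it holds for all finite nilpotent groups. The proof goes through a theorem on orbit lengths of a $p$-group acting on an abelian $p$-group. We also show that no bound smaller than $\lfloor\log_2 s\rfloor+1$ is possible.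
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group. The size $|x^G|=|G:C_G(x)|$ of the conjugacy class of an element $x$ measures how far $x$ is from being central. List the distinct class sizes of $G$ as
\[
1=n_1<n_2<\dots<n_k ,
\]
and for $1\le s\le k$ let $H_s=H_s(G)$ be the subgroup generated by all elements whose class size is one of $n_1,\dots,n_s$. These are normal subgroups, and
\[
Z(G)=H_1\le H_2\le\dots\le H_k=G .
\]
If $G$ is non-abelian, the elements of class size $n_2$ are called \emph{minimal}, and $M(G)$ denotes the subgroup they generate; thus $H_2=Z(G)M(G)$.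

The bottom term $H_1$ is abelian, and one may ask how far from abelian $H_s$ can be. The index $s$ records only the position of $n_s$ in the list and says nothing about its value. For instance, the group of upper unitriangular $3\times3$ matrices over $\mathbb F_q$ has class sizes $1$ and $q$, so $n_2$ can be arbitrarily large. There are two standard measures of non-commutativity. With $K^{(0)}=K$ and $K^{(i+1)}=[K^{(i)},K^{(i)}]$, the \emph{derived length} $\mathrm{dl}(K)$ of a soluble group $K$ is the least $d$ with $K^{(d)}=1$. With $\gamma_1(K)=K$ and $\gamma_{i+1}(K)=[\gamma_i(K),K]$, the \emph{class} $\mathrm{cl}(K)$ of a nilpotent group $K$ is the least $c$ with $\gamma_{c+1}(K)=1$. Two examples show which statement can be hoped for.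

\begin{example}\label{ex:A5}
The class sizes of $A_5$ are $1,12,15,20$. The subgroup $H_2$ is normal and non-trivial, so $H_2=A_5$, which is not soluble. Some hypothesis on $G$ is needed.
\end{example}

\begin{example}\label{ex:dihedral}
Let $G=\langle\rho,\sigma\rangle$ be the dihedral group of order $2^n$, $n\ge4$, where $\rho$ has order $2^{n-1}$, $\sigma^2=1$ and $\sigma\rho\sigma^{-1}=\rho^{-1}$. The center has order $2$, a non-central rotation $\rho^i$ has class $\{\rho^i,\rho^{-i}\}$, and a reflection $\sigma\rho^i$ has class $\{\sigma\rho^{i+2j}\}$, of size $2^{n-2}$. The class sizes are $1,2,2^{n-2}$, so $H_3=G$. Since $\gamma_i(G)=\langle\rho^{2^{i-1}}\rangle$ for $i\ge2$, we have $\mathrm{cl}(G)=n-1$, while $\mathrm{dl}(G)=2$. Hence for $s=3$ the class of $H_s$ is unbounded, even for $p=2$.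
\end{example}

So for $p$-groups the class may be bounded at $s=2$, but from $s=3$ on only the derived length can be. This is the form of the following conjecture from \cite{CCS}.

\medskip
\noindent\textbf{Conjecture A.} \emph{There exist functions $f(s)$ and $g(p)$ such that for every finite $p$-group $G$ with class sizes $1=n_1<\dots<n_k$ and every $1\le s\le k$ one has $\mathrm{dl}(H_s)\le f(s)$, and $\mathrm{cl}(M(G))\le g(p)$.}
\medskip

Here $f$ may depend only on $s$ and $g$ only on $p$. The second part is known: $\mathrm{cl}(M(G))\le3$ for every finite non-abelian $p$-group $G$, and the case $s=2$ of the first part follows from this. We prove the first part for all $s$, so Conjecture~A holds.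

\begin{theorem}\label{thm:main}
Let $G$ be a finite $p$-group with class sizes $1=n_1<\dots<n_k$, let $1\le s\le k$, and let $H_s$ be the subgroup generated by all elements whose class size lies in $\{n_1,\dots,n_s\}$. Then $\mathrm{dl}(H_s)\le f(s)$, where $f(1)=1$ and $f(s)=3\cdot2^{s-2}-1$ for $s\ge2$.
\end{theorem}

Taking $s=k$ gives a bound for $G$ itself.

\begin{corollary}\label{cor:k}
A finite $p$-group with exactly $k\ge2$ class sizes has derived length at most $3\cdot2^{k-2}-1$.
\end{corollary}

Theorem~\ref{thm:main} extends to finite nilpotent groups with the same $f$ (Corollary~\ref{cor:nilpotent}). In the other direction, call a function $f$ \emph{admissible} if $\mathrm{dl}(H_s(G))\le f(s)$ for every prime $p$, every finite $p$-group $G$, and every $s$ not exceeding the number of class sizes of $G$.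

\begin{theorem}\label{thm:lower}
Every admissible function satisfies $f(s)\ge\lfloor\log_2 s\rfloor+1$ for all $s\ge1$. In particular the optimal $f$ is unbounded, and the value $f(2)=2$ in Theorem~\ref{thm:main} is best possible.
\end{theorem}

Thus for $s\ge2$ the optimal $f(s)$ lies between $\lfloor\log_2 s\rfloor+1$ and $3\cdot2^{s-2}-1$. We do not claim that the upper bound is optimal for $s\ge3$.

The proof of Theorem~\ref{thm:main} studies the action of $H_s$ on a maximal abelian normal subgroup $A$ of $G$. It rests on two ways of forming a commutator that moves down the list of class sizes. The first (Section~\ref{sec:comm}) compares $[x,a]$ with $x$ and settles $s=2$. The second (Section~\ref{sec:central}) compares $[z,a]$ with $a$ for a carefully chosen $z$. Section~\ref{sec:three} combines them for $s=3$, where the whole mechanism is visible, and Section~\ref{sec:module} gives the general induction. Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}.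

\section{Commutators with an abelian normal subgroup}\label{sec:comm}

We write $[x,a]=xax^{-1}a^{-1}$. Groups act on the left, by automorphisms, on additively written abelian groups $V$, and a group element $x$ is also regarded as an endomorphism of $V$, so that $(x-1)v=xv-v$. If $P$ is a finite $p$-group, a \emph{$P$-module} is a finite abelian $p$-group on which $P$ acts, not necessarily faithfully, and a \emph{submodule} is a $P$-invariant subgroup. The orbit of $v$ is $Pv$, its stabilizer is $P_v$, and $|Pv|=|P:P_v|$. If $R$ is a normal subgroup of $P$, then the group $C_V(R)$ of points fixed by $R$ is a submodule. The example to keep in mind is an abelian normal subgroup $A$ of a $p$-group $G$ with the conjugation action: there $(x-1)a=[x,a]$, and orbit lengths are class sizes of $G$.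

Orbits will be estimated through subgroups. If a finite group $P$ acts on a set, $S\le P$, and $w$ is a point, then $|Pw|=|P:P_w|\le|P:P_w\cap S|=|P:S|\,|Sw|$. That is,
\begin{equation}\label{eq:count}
|Pw|\le|P:S|\,|Sw|,\qquad\text{with equality if and only if }P_w\le S .
\end{equation}

We use three textbook facts about a finite $p$-group $P$.
\begin{enumerate}
\item[(P1)] A non-trivial normal subgroup of $P$ contains a non-trivial element of $Z(P)$.
\item[(P2)] If $V\ne0$ is a $P$-module, then $C_V(P)\ne0$.
\item[(P3)] If $A$ is maximal among the abelian normal subgroups of $P$, then $C_P(A)=A$.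
\end{enumerate}
Fact (P3) follows from (P1): if $C_P(A)\ne A$, pick $g\in C_P(A)\setminus A$ with $gA$ central in $P/A$; then $\langle g,A\rangle$ is a larger abelian normal subgroup. By (P3), if $H^{(e)}$ centralizes $A$ for some $H\le P$, then $H^{(e)}\le A$ and $\mathrm{dl}(H)\le e+1$. So we must show that a bounded term of the derived series of $H_s$ acts trivially on $A$. Trivial action is detected, at the cost of one step in the derived series, by the following lemma.

\begin{lemma}\label{lem:two}
Let a group $R$ act on an abelian group $V$, and let $U$ be an $R$-invariant subgroup. If $R$ acts trivially on $U$ and on $V/U$, then $R'$ acts trivially on $V$.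
\end{lemma}

\begin{proof}
For $x,y\in R$ we have $(y-1)V\subseteq U$ and $(x-1)U=0$, so $(x-1)(y-1)=0$. Hence $xy=x+y-1=yx$ as endomorphisms of $V$.
\end{proof}

The next lemma links class sizes to the action on $A$.

\begin{lemma}\label{lem:comm}
Let $A$ be an abelian normal subgroup of a finite group $G$, let $x\in G$, $a\in A$, and $b=[x,a]$. If $b\ne1$, then $|b^G|<|x^G|$.
\end{lemma}

\begin{proof}
Let $C=C_G(x)$. Since $A$ is abelian and normal, the map $a'\mapsto[x,a']=(xa'x^{-1})a'^{-1}$ is an endomorphism of $A$. Its kernel is $A\cap C$, so its image $I$ has order $|A:A\cap C|=|AC:C|$. For $g\in C$ we have $g[x,a']g^{-1}=[x,ga'g^{-1}]$, so $C$ normalizes $I$, and $A$ centralizes $I$. Hence the $AC$-conjugates of $b$ lie in $I\setminus\{1\}$, and by \eqref{eq:count}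
\[
|b^G|\le|G:AC|\,(|I|-1)<|G:AC|\,|AC:C|=|x^G| .\qedhere
\]
\end{proof}

\medskip
\noindent\textbf{The case $s=2$.} Let $G$ be a non-abelian $p$-group, $A$ a maximal abelian normal subgroup, and $y$ an element of class size at most $n_2$. For $a\in A$, the commutator $[y,a]$ is trivial or has class size less than $n_2$; in both cases it is central. So the generators of $H_2$, and therefore $H_2$, act trivially on $A/(A\cap Z(G))$. They also act trivially on $A\cap Z(G)$. By Lemma~\ref{lem:two} and (P3), $H_2'\le C_G(A)=A$, and $\mathrm{dl}(H_2)\le2$.

\medskip
For $s\ge3$ Lemma~\ref{lem:comm} still says that $[y,a]$ has class size at most $n_{s-1}$ when $y$ has class size at most $n_s$, but three obstacles appear.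

First, the lemma cannot be iterated. It compares $[y,a]$ with $y$, so $[y,[y,a]]$ is again only known to have a smaller class than $y$. In Example~\ref{ex:dihedral}, $[\sigma,\rho]=\rho^{-2}$ and $[\sigma,\rho^{-2}]=\rho^4$, and the class size stays at $2$ until the center is reached.

Second, the elements with short orbits need not form a subgroup. If $P_1$ and $P_2$ have order $p$ and $P_i$ moves the point $v_i$ of a module $U_i$, then under $P_1\times P_2$ acting on $U_1\oplus U_2$ the points $v_1,v_2$ have orbits of length $p$ and $v_1+v_2$ has an orbit of length $p^2$.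

Third, the list of orbit lengths does not survive passage to a quotient. Let $q=p^2$, let the additive group $P$ of $\mathbb F_q$ act on $B=\mathbb F_q^2$ by $t\cdot(\alpha,\beta)=(\alpha+t\beta,\beta)$, and let $U\le\mathbb F_q\times0$ have order $p$. The orbit lengths on $B\oplus B$ are $1,p^2$, and those on $(B/U)\oplus B$ are $1,p,p^2$. Submodules, on the other hand, are harmless, since the orbit of a point does not depend on the ambient module. For this reason we keep the acting group fixed, pass only to submodules, and carry a submodule along as an error term wherever one would like to factor it out.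

\section{A commutator that shortens orbits}\label{sec:central}

We want an operator $\delta=z-1$ for which the orbit of $\delta v$ is compared with the orbit of $v$. Suppose first that $z\in P$ commutes with $P$ in its action on a module $V$. Then $\delta$ is a $P$-endomorphism, so $P_v\le P_{\delta v}$ and $|P\delta v|\le|Pv|$. If equality holds, then $P_v=P_{\delta v}$; if moreover $z$ fixes $\delta v$, then $z$ fixes $v$, and $\delta v=0$. So a non-zero $\delta v$ that is fixed by $z$ has a strictly shorter orbit than $v$. The condition that $z$ fixes $\delta v$ cannot be dropped: if $p$ is odd and $P=\langle z\rangle$ has order $p$ and acts on $\mathbb F_p^3$ by $\delta e_3=e_2$, $\delta e_2=e_1$, $\delta e_1=0$, then $e_3$ and $\delta e_3=e_2$ both have orbits of length $p$.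

The following lemma is the same statement relative to a submodule $U$. The element $z$ is now central only in the action on $V/U$, yet the orbit lengths are measured in $V$.

\begin{lemma}\label{lem:z}
Let $P$ be a finite $p$-group, $V$ a $P$-module, $U$ a submodule, and $Q$ a normal subgroup of $P$ that acts trivially on $U$ and non-trivially on $V/U$. Then there is $z\in Q$ such that $\delta=z-1$ has the following properties.
\begin{enumerate}
\item[(a)] $\delta U=0$, the subgroup $F=\delta V+U$ is a submodule, and $(x-1)g\equiv\delta(x-1)v\pmod U$ whenever $x\in P$, $v\in V$ and $g\in\delta v+U$.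
\item[(b)] If $V=\langle Pf\rangle+U$ for some $f\in V$, then $\delta f\notin U$.
\item[(c)] $|P\delta v|\le|Pv|$ for all $v\in V$.
\item[(d)] If $|P\delta v|=|Pv|$ and $z$ fixes $\delta v$, then $\delta v\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $N=\{n\in Q:(n-1)V\subseteq U\}$ be the kernel of the action of $Q$ on $V/U$. It is normal in $P$, and $N\ne Q$. By (P1) applied to $Q/N$ in $P/N$, there is $z\in Q\setminus N$ with $zN$ central in $P/N$. For each $x\in P$ write $xzx^{-1}=zn_x$ with $n_x\in N$. Since $zn_x-1=\delta+z(n_x-1)$, and since $z$ fixes $(n_x-1)xv\in U$, we obtain for all $v\in V$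
\begin{equation}\label{eq:commute}
x\delta v=(xzx^{-1}-1)xv=\delta xv+(n_x-1)xv .
\end{equation}
In particular $x\delta v\equiv\delta xv\pmod U$.

(a) As $z\in Q$, we have $\delta U=0$. The congruence shows that $xF\subseteq F$. If $g=\delta v+a$ with $a\in U$, then $(x-1)g=x\delta v-\delta v+(x-1)a\equiv\delta xv-\delta v=\delta(x-1)v$.

(b) Suppose $\delta f\in U$. Then $\delta xf\equiv x\delta f\equiv0\pmod U$ for all $x\in P$, so $\delta\langle Pf\rangle\subseteq U$. With $\delta U=0$ this gives $\delta V\subseteq U$, that is, $z\in N$, contrary to the choice of $z$.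

(c) Fix $v$ and put $w=\delta v$. The stabilizer $P_v$ need no longer fix $w$: by \eqref{eq:commute} it moves $w$ by elements $(n-1)v$ with $n\in N$. These are exactly the amounts by which $N$ moves $v$, which suggests comparing orbits under the subgroup $S=NP_v$. Let $T=\{(n-1)v:n\in N\}\subseteq U$. Then $Sv=Nv=v+T$. Let $x\in S$ and write $xv=v+\tau$ with $\tau\in T$. Both $z$ and $n_x$ lie in $Q$ and fix $\tau$, so \eqref{eq:commute} gives
\[
xw=\delta(v+\tau)+(n_x-1)(v+\tau)=w+(n_x-1)v\in w+T .
\]
Hence $|Sw|\le|T|=|Sv|$. Using \eqref{eq:count} for $w$, and for $v$ with equality because $P_v\le S$, we get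
\[
|Pw|\le|P:S|\,|Sw|\le|P:S|\,|Sv|=|Pv| .
\]

(d) If $|Pw|=|Pv|$, the first inequality above is an equality, so $P_w\le S$ by \eqref{eq:count}. If also $z\in P_w$, then $z\in S$, so $zv\in v+T$ and $w=zv-v\in T\subseteq U$.
\end{proof}

To use (d) we must know that $z$ fixes $\delta v$. We shall take $Q$ to be a term $K^{(d+1)}$ of a derived series and work first inside $C_F(K^{(d+1)})$, where $z$ acts trivially for free. The next lemma transfers the conclusion from this submodule to all of $F$: the chain of fixed-point subgroups of the derived series cannot pause before it reaches the whole module.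

\begin{lemma}\label{lem:stall}
Let $K$ be a finite $p$-group, $W$ a $K$-module and $d\ge0$. If $C_W(K^{(d+1)})=C_W(K^{(d)})$, then $K^{(d)}$ acts trivially on $W$.
\end{lemma}

\begin{proof}
Put $U=C_W(K^{(d)})$ and suppose $U\ne W$. By (P2), the points of $W/U$ fixed by $K^{(d)}$ form a non-zero subgroup $E/U$. The group $K^{(d)}$ acts trivially on $U$ and on $E/U$, so $K^{(d+1)}$ acts trivially on $E$ by Lemma~\ref{lem:two}. Then $E\le C_W(K^{(d+1)})=U$, a contradiction.
\end{proof}

It is essential that $K$ and $W$ are $p$-groups for the same prime: the quaternion group $K\le\mathrm{SL}_2(3)$ acting on $W=\mathbb F_3^2$ has $K'=\{\pm1\}$ and $C_W(K')=C_W(K)=0$.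

\section{The case $s=3$}\label{sec:three}

Let $G$ be a $p$-group with at least three class sizes, $A$ a maximal abelian normal subgroup written additively, $\mathcal Y$ the set of elements of class size at most $n_3$, and $H=H_3=\langle\mathcal Y\rangle$. Put
\[
X_i=\{a\in A:|Ga|\le n_i\},\qquad A_i=C_A(H^{(i)}) .
\]
Then $X_1=A\cap Z(G)\subseteq A_0$, and $(y-1)A\subseteq X_2$ for $y\in\mathcal Y$ by Lemma~\ref{lem:comm}. We show that $X_2\subseteq A_3$. Once this is known, $H$ acts trivially on $A/A_3$, so $H^{(4)}$ acts trivially on $A$ by Lemma~\ref{lem:two} applied to $H^{(3)}$, and $\mathrm{dl}(H)\le5=f(3)$.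

Let $f\in X_2$ and $W=\langle Gf\rangle+A_0$. We restrict to $W$ so that part (b) of Lemma~\ref{lem:z} applies to $f$. It suffices to show that $H''$ acts trivially on $W/A_0$, since then $H'''$ acts trivially on $W$ by Lemma~\ref{lem:two}. Suppose it does not, and take $z\in H''$, $\delta=z-1$ and $F=\delta W+A_0$ as in Lemma~\ref{lem:z}, for the module $W$ with $U=A_0$ and $Q=H''$.

\emph{The element $w=\delta f$ is not fixed by $z$.} By (b), $w\notin A_0$, so $w$ is not central and $|Gw|\ge n_2\ge|Gf|$. By (c) equality holds. If $z$ fixed $w$, then (d) would give $w\in A_0$.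

\emph{The element $z$ fixes all of $F$.} Let $E=F\cap A_2=C_F(H'')$, a submodule that contains $A_0$ and is fixed pointwise by $z$. Let $y\in\mathcal Y$ and $g\in E$, say $g\in\delta v+A_0$ with $v\in W$. Put $u=(y-1)v\in X_2\cap W$. By (a), $(y-1)g\equiv\delta u\pmod{A_0}$. As $(y-1)g\in E$, also $\delta u\in E$, so $z$ fixes $\delta u$. By (c) and (d), either $\delta u\in A_0$, or $|G\delta u|<|Gu|\le n_2$ and $\delta u\in X_1\subseteq A_0$. In both cases $(y-1)g\in A_0$. So $H$ acts trivially on $E/A_0$ and on $A_0$, and $H'$ acts trivially on $E$. This says $C_F(H'')=C_F(H')$, and Lemma~\ref{lem:stall} shows that $H'$, which contains $z$, acts trivially on $F$.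

Since $w\in F$, the two statements contradict each other. This proves $X_2\subseteq A_3$.

The argument made two moves. On $E$ the target of the operators $y-1$ dropped from $X_2$ to $X_1$, up to an error in $A_0$: the top of the list came down. As a result the set of short-orbit elements known to be fixed by a term of the derived series grew from $X_1$ to $X_2$, while that term went from $H$ to $H'''$: the bottom of the list came up. After either move we were in the situation of $s=2$, where Lemma~\ref{lem:two} finishes. For larger $s$ each move shortens the relevant part of the list by one, and we need a statement that is reproduced by both.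

\section{The module theorem and the proof of Theorem~\ref{thm:main}}\label{sec:module}

\noindent\textbf{Setting.} Let $P$ be a finite $p$-group and $V$ a $P$-module. Let $1=n_1<\dots<n_r$ be integers such that every orbit length on $V$ that is at most $n_r$ lies in $\{n_1,\dots,n_r\}$. Put $X_i=\{v\in V:|Pv|\le n_i\}$. The assumption on the list is used in the form
\begin{equation}\label{eq:gap}
|Pv|<n_i\ \Longrightarrow\ v\in X_{i-1}\qquad(2\le i\le r).
\end{equation}
Let $\mathcal Y\subseteq P$ be closed under conjugation by $P$, let $K=\langle\mathcal Y\rangle$, and put $V_i=C_V(K^{(i)})$. Since $K$ and hence each $K^{(i)}$ is normal in $P$, the $V_i$ form an increasing chain of submodules. We do not require that every $n_i$ occurs as an orbit length, so the setting is inherited by every submodule $W$, with the same list and the same $\mathcal Y$, and with $X_i\cap W$ and $V_i\cap W$ in place of $X_i$ and $V_i$. Finally let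
\[
\varphi(h)=3\cdot2^h-2,\qquad\text{so that}\qquad\varphi(0)=1,\quad\varphi(h)=2\varphi(h-1)+2 .
\]

\begin{theorem}\label{thm:module}
In this setting let $1\le j\le t\le r$ and $c\ge0$, put $h=t-j$, and assume
\begin{enumerate}
\item[(H1)] $X_j\subseteq V_c$;
\item[(H2)] $(y-1)v\in X_t+V_c$ for all $y\in\mathcal Y$ and $v\in V$.
\end{enumerate}
Then $K^{(c+\varphi(h))}$ acts trivially on $V$.
\end{theorem}

The index $j$ is the bottom of the relevant part of the list and $t$ is its top. The parameter $c$ is needed because raising $j$ costs steps in the derived series. The summand $V_c$ in (H2) is needed even if one starts from $(y-1)V\subseteq X_t$, because Lemma~\ref{lem:z}(a) is only a congruence.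

\begin{proof}
We say that a module \emph{satisfies} $(j,t,c)$ if (H1) and (H2) hold for it with these parameters. We argue by induction on $h$, for all data simultaneously.

Let $h=0$. Then $X_t=X_j\subseteq V_c$, so by (H2) every $y\in\mathcal Y$, and hence $K$, acts trivially on $V/V_c$. Thus $K^{(c)}$ acts trivially on $V/V_c$ and on $V_c$, and $K^{(c+1)}$ acts trivially on $V$ by Lemma~\ref{lem:two}.

Let $h\ge1$, so that $j+1\le t$, and put $d=c+\varphi(h-1)$. This is the depth that the induction hypothesis yields for a module satisfying $(j,t-1,c)$.

\medskip
\noindent\emph{Claim.} $X_{j+1}\subseteq V_{d+2}$.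
\medskip

Let $f\in X_{j+1}$ and $W=\langle Pf\rangle+V_c$. Since $V_c\subseteq W$, the centralizer of $K^{(c)}$ in $W$ is $V_c$. Let $Q=K^{(d+1)}$; it is normal in $P$ and acts trivially on $V_c$ because $d+1\ge c$. We show that $Q$ acts trivially on $W/V_c$. Then $Q'=K^{(d+2)}$ acts trivially on $W$ by Lemma~\ref{lem:two}, so it fixes $f$, which is the Claim.

Suppose that $Q$ acts non-trivially on $W/V_c$. Apply Lemma~\ref{lem:z} to the module $W$ with $U=V_c$, and let $z\in Q$, $\delta=z-1$ and $F=\delta W+V_c$ be as there. Let
\[
E=F\cap V_{d+1}=C_F(K^{(d+1)}).
\]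
This is a submodule, it is fixed pointwise by $z$, and it contains $V_c$, so the centralizer of $K^{(c)}$ in $E$ is again $V_c$.

\emph{Step 1: $E$ satisfies $(j,t-1,c)$.} We have $j\le t-1$, and (H1) holds because $X_j\cap E\subseteq V_c$. For (H2), let $y\in\mathcal Y$ and $g\in E$, say $g\in\delta v+V_c$ with $v\in W$. By (H2) for $V$, write $(y-1)v=u+a$ with $u\in X_t$ and $a\in V_c$. Then $u=(y-1)v-a$ lies in $W$, so Lemma~\ref{lem:z} applies to $u$. By part (a), and since $\delta a=0$,
\[
(y-1)g\equiv\delta(y-1)v=\delta u\pmod{V_c}.
\]
Now $(y-1)g\in E$ and $V_c\subseteq E$, so $\delta u\in E$, and $z$ fixes $\delta u$. By (c) and (d), either $\delta u\in V_c$, or $|P\delta u|<|Pu|\le n_t$. In the second case $\delta u\in X_{t-1}\cap E$ by \eqref{eq:gap}. In both cases $(y-1)g\in(X_{t-1}\cap E)+V_c$.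

\emph{Step 2: $z$ acts trivially on $F$.} By Step~1 and the induction hypothesis, $K^{(d)}$ acts trivially on $E$. Hence $C_F(K^{(d+1)})=E\subseteq C_F(K^{(d)})$, and the reverse inclusion holds because $K^{(d+1)}\le K^{(d)}$. By Lemma~\ref{lem:stall}, $K^{(d)}$ acts trivially on $F$, and $z\in K^{(d+1)}\le K^{(d)}$.

\emph{Step 3: contradiction.} Let $w=\delta f\in F$. By (b), $w\notin V_c$, so $w\notin X_j$ by (H1), and $|Pw|\ge n_{j+1}$ by \eqref{eq:gap}. By (c), $|Pw|\le|Pf|\le n_{j+1}$. Hence $|Pw|=|Pf|$. By Step~2, $z$ fixes $w$, so (d) gives $w\in V_c$, a contradiction. The Claim is proved.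

\medskip
Put $c^*=d+2$. By the Claim, $X_{j+1}\subseteq V_{c^*}$, and since $V_c\subseteq V_{c^*}$ we have $(y-1)v\in X_t+V_{c^*}$ for all $y\in\mathcal Y$ and $v\in V$. So $V$ satisfies $(j+1,t,c^*)$, and $t-(j+1)=h-1$. By the induction hypothesis $K^{(e)}$ acts trivially on $V$ for
\[
e=c^*+\varphi(h-1)=c+2\varphi(h-1)+2=c+\varphi(h).\qedhere
\]
\end{proof}

The recursion for $\varphi$ reflects the two uses of the induction hypothesis, one to lower $t$ and one after raising $j$. Of the two extra steps, one places $z$ in $K^{(d+1)}$, as Lemma~\ref{lem:stall} requires, and one is spent on Lemma~\ref{lem:two}.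

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $s=1$, then $H_1=Z(G)$ is abelian. Let $s\ge2$ and let $A$ be a maximal abelian normal subgroup of $G$. We apply Theorem~\ref{thm:module} to $P=G$ acting by conjugation on $V=A$, with the list $n_1<\dots<n_{s-1}$ (so $r=s-1$), with $\mathcal Y$ the set of elements of class size at most $n_s$ (so $K=H_s$), and with $j=1$, $t=s-1$, $c=0$.

Orbit lengths on $A$ are class sizes of $G$, so those not exceeding $n_{s-1}$ are in the list. Hypothesis (H1) holds because $X_1=A\cap Z(G)\subseteq C_A(H_s)=V_0$. For (H2), let $y\in\mathcal Y$ and $v\in A$. The element $(y-1)v=[y,v]$ is trivial or, by Lemma~\ref{lem:comm}, has class size less than $|y^G|\le n_s$, hence at most $n_{s-1}$. In both cases it lies in $X_{s-1}=X_t$.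

Here $h=s-2$, so $H_s^{(\varphi(s-2))}\le C_G(A)=A$ by Theorem~\ref{thm:module} and (P3). This subgroup is abelian, and $\mathrm{dl}(H_s)\le\varphi(s-2)+1=3\cdot2^{s-2}-1$.
\end{proof}

\begin{corollary}\label{cor:nilpotent}
Theorem~\ref{thm:main} holds for all finite nilpotent groups, with the same function $f$.
\end{corollary}

\begin{proof}
A finite nilpotent group $G$ is the direct product of its Sylow subgroups $P_1,\dots,P_m$. For $x=x_1\cdots x_m$ with $x_i\in P_i$ we have $|x^G|=\prod_i|x_i^{P_i}|$. In particular $|x_i^G|=|x_i^{P_i}|$, so every class size of $P_i$ is a class size of $G$. Hence the number $s_i$ of class sizes of $P_i$ that do not exceed $n_s$ satisfies $1\le s_i\le s$. If $|x^G|\le n_s$, then $|x_i^{P_i}|\le n_s$, so $x_i\in H_{s_i}(P_i)$. Therefore $H_s(G)\le\prod_iH_{s_i}(P_i)$, and $\mathrm{dl}(H_s(G))\le\max_if(s_i)\le f(s)$ by Theorem~\ref{thm:main}, because $f$ is non-decreasing.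
\end{proof}

\section{Groups with $s$ class sizes and derived length $\lfloor\log_2 s\rfloor+1$}\label{sec:lower}

To prove Theorem~\ref{thm:lower} we need groups with few class sizes and large derived length. Class sizes are indices of centralizers, so we look for groups in which elements commute only when they are forced to. Free nilpotent Lie algebras have this property: the dimension of the centralizer of $x$ depends only on the lowest degree occurring in $x$. We recall the two tools.

\medskip
\noindent\textbf{Free Lie algebras.} Let $\mathcal L$ be the free Lie algebra over $\mathbb F_p$ on generators $x_1,\dots,x_r$. It is graded by total degree, $\mathcal L=\bigoplus_{l\ge1}L_l$ with $[L_i,L_j]\subseteq L_{i+j}$, and more finely by the multidegree in the generators. The Shirshov--Witt theorem states that every subalgebra of a free Lie algebra over a field is free. If $a,b\in\mathcal L$ commute, they generate an abelian subalgebra; it is free, and a free Lie algebra on two or more generators is not abelian, so it has dimension at most $1$. Thus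
\begin{equation}\label{eq:SW}
\text{commuting elements of }\mathcal L\text{ are linearly dependent.}
\end{equation}
Non-zero elements that are homogeneous of different multidegrees are linearly independent, so by \eqref{eq:SW} their bracket is non-zero. The free nilpotent Lie algebra of class $s$ and rank $r$ is $L=\mathcal L/\bigoplus_{l>s}L_l$, which we identify with $L_1\oplus\dots\oplus L_s$. For $a\in L_i$ and $b\in L_j$ the bracket $[a,b]$ in $L$ is the bracket in $\mathcal L$ if $i+j\le s$ and is $0$ otherwise.

\medskip
\noindent\textbf{The Lazard correspondence.} Let $L$ be a finite-dimensional nilpotent Lie algebra over $\mathbb F_p$ of class less than $p$. The Baker--Campbell--Hausdorff formula $x*y=x+y+\frac12[x,y]+\cdots$ is then a finite sum with denominators prime to $p$, and it makes the set $L$ into a $p$-group $G$. A subset is a subgroup of $G$ if and only if it is a subalgebra of $L$, and a normal subgroup if and only if it is an ideal; for an ideal $I$, the group $G/I$ is abelian if and only if the Lie algebra $L/I$ is abelian. The same holds for each subalgebra of $L$ with the corresponding subgroup. Two consequences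 follow. The subgroup generated by $x$ and $y$ is the subalgebra generated by them, and one is abelian exactly when the other is, so $C_G(x)=C_L(x)$. Also $G'$ is the smallest normal subgroup with abelian quotient and $L'$ is the smallest ideal with abelian quotient, so $G'=L'$, and by induction $G^{(i)}=L^{(i)}$ for all $i$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Fix $s\ge1$, a prime $p>s$, and $r=\max(3,s)$. Let $L=L_1\oplus\dots\oplus L_s$ be the free nilpotent Lie algebra of class $s$ and rank $r$ over $\mathbb F_p$, and let $G$ be the corresponding $p$-group. We show that $G$ has exactly $s$ class sizes and derived length $\lfloor\log_2s\rfloor+1$. Then $H_s(G)=G$, and the theorem follows.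

\emph{Each $L_l$ has dimension at least $2$.} Let $\mathrm{ad}\,x_1$ denote the map $a\mapsto[x_1,a]$ on $\mathcal L$. For $m\in\{2,3\}$ the element $(\mathrm{ad}\,x_1)^{l-1}x_m$ is non-zero, by induction on $l$: it is the bracket of $x_1$ with a non-zero homogeneous element that involves $x_m$ and so has a different multidegree. The elements for $m=2$ and $m=3$ lie in $L_l$ and have different multidegrees. This is where $r\ge3$ is used.

\emph{Centralizers.} Let $0\ne x\in L$ have lowest non-zero component $x_{(i)}\in L_i$, and put $J=\bigoplus_{l>s-i}L_l$. Then $J\subseteq C_L(x)$ for reasons of degree. Let $y\in C_L(x)\setminus J$ have lowest non-zero component $y_{(j)}\in L_j$, so that $i+j\le s$. The component of $[x,y]=0$ in degree $i+j$ is $[x_{(i)},y_{(j)}]$, so this bracket vanishes in $\mathcal L$. By \eqref{eq:SW}, $y_{(j)}\in\mathbb F_px_{(i)}$ and $j=i$. If $2i>s$, this contradicts $i+j\le s$, so $C_L(x)=J$. If $2i\le s$, write $y_{(i)}=\lambda x_{(i)}$. Then $y-\lambda x$ centralizes $x$ and has no component in degrees up to $i$, so by what was just shown it lies in $J$. As $x\notin J$ in this case, $C_L(x)=\mathbb F_px\oplus J$.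 Therefore
\[
\dim L/C_L(x)=\mu(i):=\sum_{l\le s-i}\dim L_l-\varepsilon_i,\qquad
\varepsilon_i=\begin{cases}1&\text{if }2i\le s,\\0&\text{if }2i>s.\end{cases}
\]
For $1\le i<s$ we have $\mu(i)-\mu(i+1)=\dim L_{s-i}-\varepsilon_i+\varepsilon_{i+1}\ge2-1>0$, so $\mu(1)>\dots>\mu(s)=0$. Every $i$ occurs because $L_i\ne0$, and $x=0$ gives the value $0$ again. Since $|x^G|=|G:C_G(x)|=p^{\dim L/C_L(x)}$, the group $G$ has exactly $s$ class sizes.

\emph{Derived length.} By induction $L^{(i)}\subseteq\bigoplus_{l\ge2^i}L_l$, so $L^{(i)}=0$ when $2^i>s$. Let $2^i\le s$. As $r\ge s$, we can form a nested bracket of $2^i$ distinct generators: a generator for $i=0$, and for $i\ge1$ the bracket of two nested brackets of $2^{i-1}$ generators taken from disjoint sets, for example $[[x_1,x_2],[x_3,x_4]]$ for $i=2$. By induction on $i$ it lies in the $i$th term of the derived series and is non-zero in $\mathcal L$, being the bracket of two non-zero homogeneous elements of different multidegrees. Its degree is $2^i\le s$, so it is non-zero in $L$, and $L^{(i)}\ne0$. Hence $\mathrm{dl}(G)$ is the least $i$ with $2^i>s$, which is $\lfloor\log_2s\rfloor+1$.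
\end{proof}

\begin{thebibliography}{1}

\bibitem{CCS}
\emph{Conjugacy class sizes in finite groups},
\texttt{https://\allowbreak homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DF7F52FDC441846307BC074059A508DE/\allowbreak S1446788708000906a.pdf/\allowbreak conjugacy-class-sizes-\allowbreak in-finite-groups.pdf}

\end{thebibliography}
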